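# Interior continuity of minimizers of $\int u^{\alpha}\sqrt{1+|Du|^2}\,dx$ in every dimension

## 1. The vertical component of the normal and its logarithm

Take a nonnegative function $u$ on an open set $\Omega\subset\mathbb R^n$ and its subgraph
$$U=\{(x,t):x\in\Omega,\ 0<t<u(x)\}\subset Q:=\Omega\times(0,\infty).$$
Let $M$ be the part of the boundary of $U$ inside $Q$ that is a smooth hypersurface, let $N$ be the unit normal of $M$ pointing out of $U$, and let $e=e_{n+1}$ be the vertical direction. Put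
$$\nu=N\cdot e,\qquad v_\delta=\log\frac{2}{\nu+\delta}\qquad(0<\delta<1).$$
If $u$ is smooth and positive, then $M$ is its graph, $N=(-Du,1)/\sqrt{1+|Du|^2}$ and $\nu=1/\sqrt{1+|Du|^2}$. If $u$ has a jump, then $M$ contains a vertical wall, and on that wall $\nu=0$.

The proof turns on the function $v_\delta$. A bound $v_\delta\le C_2$ that does not depend on $\delta$ says $\nu\ge 2e^{-C_2}>0$: there are no walls, and no sequence of pieces that become vertical. We shall prove such a bound at heights $t\ge 3a$, for each $a>0$, when $u$ minimizes a certain energy. The bound will make $\max(u,3a)$ locally Lipschitz, and letting $a\to0$ will make $u$ continuous.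

Here is the energy. Let $\Omega\subset\mathbb R^n$ be bounded and open with Lipschitz boundary, and let $\alpha>0$. For smooth $u\ge0$ let
$$\mathcal F(u)=\int_\Omega u^\alpha\sqrt{1+|Du|^2}\,dx .$$
When $\alpha\in\mathbb N$ this is, up to a constant factor, the area of the rotated graph $\{(x,u(x)\omega):x\in\Omega,\ \omega\in S^\alpha\subset\mathbb R^{\alpha+1}\}\subset\mathbb R^{n+\alpha+1}$. In general it is the area of the graph of $u$ weighted by $t^\alpha$, the $\alpha$-th power of the height.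

**Definition 1 (class and energy).** Set
$$BV_+^{1+\alpha}(\Omega)=\{u\in L^\alpha(\Omega):u\ge0,\ u^{1+\alpha}\in BV(\Omega)\},$$
and for $u$ in this class use the measure-theoretic extension of Bemelmans and Dierkes,
$$\mathcal F(u)=\sup\Big\{\int_\Omega\Big(u^\alpha g_{n+1}+\tfrac1{1+\alpha}u^{1+\alpha}\sum_{i=1}^nD_ig_i\Big)dx:\ g\in C_c^1(\Omega;\mathbb R^{n+1}),\ |g|\le1\Big\}.$$
For open $A\subset\Omega$, $\mathcal F_A$ is the same expression with $\Omega$ replaced by $A$.

Throughout, $w=\frac{u^{1+\alpha}}{1+\alpha}$. Integrating by parts, the supremum is a total variation: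
$$\mathcal F_A(u)=|\mu_u|(A),\qquad \mu_u=(-Dw,\ u^\alpha\mathcal L^n).\tag{1}$$
In particular $\mathcal F(u)<\infty$. If $u$ is positive and locally Lipschitz, or smooth and nonnegative, then $Dw=u^\alpha Du$ and (1) gives $\mathcal F_A(u)=\int_Au^\alpha\sqrt{1+|Du|^2}\,dx$.

**Definition 2 (local minimizer).** A function $u\in BV_+^{1+\alpha}(\Omega)$ is a local minimizer of $\mathcal F$ if $\mathcal F_A(u)\le\mathcal F_A(v)$ for every open $A\subset\subset\Omega$ and every $v\in BV_+^{1+\alpha}(\Omega)$ with $v=u$ a.e. outside a compact subset of $A$.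

This includes minimizers in $BV_+^{1+\alpha}(\Omega)$, for boundary data $\psi$, of $\mathcal F^*(u)=\mathcal F(u)+\frac1{1+\alpha}\int_{\partial\Omega}|u^{1+\alpha}-\psi^{1+\alpha}|\,d\mathcal H^{n-1}$. Indeed, if $v=u$ off a compact subset of $A$, then the boundary terms agree, and $\mu_u=\mu_v$ off that compact set, so $\mathcal F^*(v)-\mathcal F^*(u)=\mathcal F_A(v)-\mathcal F_A(u)$.

Bemelmans and Dierkes proved that for $n\le6$ local minimizers are continuous in the interior of $\Omega$. The problem, taken from the preprint "Hölder Continuity For Continuous Solutions Of The Singular Minimal Surface Equation With Arbitrary Zero Set", asks whether this holds for every $n$ and every $\alpha>0$. The answer is yes.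

**Theorem A.** Let $n\ge1$, $\alpha>0$, and let $u\in BV_+^{1+\alpha}(\Omega)$ be a local minimizer of $\mathcal F$. Then $u$ agrees a.e. in $\Omega$ with a finite-valued continuous function $\Omega\to[0,\infty)$.

**Theorem B.** Let $u$ be as in Theorem A (continuous representative).

1. $u$ is real analytic in the open set $\{u>0\}$. If $B_{2r}(x_0)\subset\subset\Omega$, then $\sup_{B_r(x_0)}u^{1+\alpha}\le C(n,\alpha)\big(r^{1+\alpha}+r^{-n}\int_{B_{2r}(x_0)}u^{1+\alpha}dx\big)$.
2. If $B_R(x_0)\subset\subset\Omega$, $u(x_0)>0$, $m=\sup_{B_R(x_0)}u$, then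
$$u(x_0)\sqrt{1+|Du(x_0)|^2}\le128\,m\,(1+m/R)\,e^{8nm^2/R^2}.$$
Hence $u^2\in C^{0,1}_{loc}(\Omega)$ and $u\in C^{0,1/2}_{loc}(\Omega)$.
3. For every $n\ge2$ and every $\alpha>0$ there is a local minimizer (on a ball) that is not in $C^{0,\beta}_{loc}$ for any $\beta>1/2$ and whose square is not $C^1$. So the regularity in part 2 is optimal.
4. If $n=1$, then on each component of $\Omega$ either $u\equiv0$ or $u>0$; in particular $u$ is real analytic in $\Omega$.

Theorem A is proved in Sections 3–11 without using Theorem B. Theorem B is proved in Sections 12–15.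

## 2. Walls, catenaries and cones computed by hand

**Example 1 (a wall).** Let $n=1$, $\Omega=(-1,1)$, $b>0$, $u=b$ for $x>0$ and $u=0$ for $x\le0$. Then $u\in BV_+^{1+\alpha}(\Omega)$, and for $A=(-\frac12,\frac12)$ formula (1) gives
$$\mathcal F_A(u)=\frac{b^{1+\alpha}}{1+\alpha}+\frac{b^\alpha}2 .$$
The first term is $\int_0^bt^\alpha dt$, the weighted length of the wall. So walls have finite cost, and the class contains discontinuous functions. But this one is not a local minimizer, because its upper corner can be cut. For $0<\ell<\min(b,\frac12)$ let $v(x)=b-\ell+x$ on $(0,\ell)$ and $v=u$ elsewhere. Then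
$$\mathcal F_A(u)-\mathcal F_A(v)=\int_{b-\ell}^bt^\alpha dt+b^\alpha\ell-\sqrt2\int_{b-\ell}^bt^\alpha dt\ \ge\ (2-\sqrt2)\int_{b-\ell}^bt^\alpha dt>0,$$
since $b^\alpha\ell\ge\int_{b-\ell}^bt^\alpha dt$.

**Example 2 (one dimension, smooth and positive).** For $n=1$ the integrand $G(u,u')=u^\alpha\sqrt{1+u'^2}$ does not contain $x$, so a smooth positive solution of the Euler–Lagrange equation has the first integral $G-u'G_{u'}=u^\alpha/\sqrt{1+u'^2}=c>0$. For $\alpha=1$ the functions $u=c\cosh((x-b)/c)$ satisfy this. In every case $u\ge c^{1/\alpha}$, so such a solution stays away from height $0$.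

**Example 3 (cones).** Let $n\ge2$ and $u=k|x|$ with $k>0$. The Euler–Lagrange equation is $\operatorname{div}\big(u^\alpha Du/\sqrt{1+|Du|^2}\big)=\alpha u^{\alpha-1}\sqrt{1+|Du|^2}$. With $r=|x|$ and $W=\sqrt{1+k^2}$, the left side is $\frac{k^{1+\alpha}}{W}(n-1+\alpha)r^{\alpha-1}$ and the right side is $\alpha k^{\alpha-1}Wr^{\alpha-1}$. They agree for $x\ne0$ exactly when $k^2=\alpha/(n-1)$. So there are stationary cones that reach height $0$, where the weight $t^\alpha$ degenerates. (We do not discuss whether they minimize.) This is one reason for working at heights $t\ge a>0$ first.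

## 3. Weighted perimeter and the recalled facts

Write $y=(x,t)\in Q$ and $\pi(x,t)=x$.

**Definition 3 (weighted perimeter).** For open $G\subset Q$ and measurable $V\subset Q$,
$$P_\alpha(V;G)=\sup\Big\{\int_V\operatorname{div}(t^\alpha X)\,dy:\ X\in C_c^1(G;\mathbb R^{n+1}),\ |X|\le1\Big\}.$$
If this is finite, $V$ has locally finite perimeter in $G$ and $P_\alpha(V;G)=\int_Gt^\alpha\,d|D\chi_V|$. The ordinary perimeter is $P$.

For the wall of Example 1, $\partial U\cap Q$ consists of the wall $\{0\}\times(0,b)$, with weighted length $\frac{b^{1+\alpha}}{1+\alpha}$, and of the top at height $b$. Over $A$ the total is exactly $\mathcal F_A(u)$. Lemma 1 shows that this is no accident.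

We use the following textbook facts about a set $V$ of locally finite perimeter.

- *De Giorgi.* $|D\chi_V|=\mathcal H^n\llcorner\partial^*V$, where $\partial^*V$ is the reduced boundary; at its points $V$ has density $\frac12$. In Example 1 the corner $(0,b)$ lies in $\operatorname{spt}D\chi_U$ but not in $\partial^*U$, since the density of $U$ there is $\frac14$.
- *Balls.* For a.e. $s$, $|D\chi_V|(\partial B_s)=0$ and, in the open set where $V$ has locally finite perimeter, $|D\chi_{V\setminus B_s}|=|D\chi_V|\llcorner(\overline{B_s})^c+\mathcal H^n\llcorner(V\cap\partial B_s)$ and $|D\chi_{V\cap B_s}|=|D\chi_V|\llcorner B_s+\mathcal H^n\llcorner(V\cap\partial B_s)$. Moreover $\frac{d}{ds}|V\cap B_s|=\mathcal H^n(V\cap\partial B_s)$ for a.e. $s$.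
- *Isoperimetric inequality.* $|E|^{n/(n+1)}\le C(n)P(E)$ for bounded $E\subset\mathbb R^{n+1}$.
- *Slicing* (Ambrosio–Fusco–Pallara, *Functions of Bounded Variation and Free Discontinuity Problems*, §3.11). The total variation of a directional derivative is the integral of the total variations of the one-dimensional sections.

The deeper fact is a regularity theorem, which we quote.

**Theorem T** (I. Tamanini, *Boundaries of Caccioppoli sets with Hölder-continuous normal vector*, J. reine angew. Math. 334 (1982), 27–39). Let $d\ge2$, $Q\subset\mathbb R^d$ open, $E$ a set of locally finite perimeter in $Q$, and suppose that for some $\gamma\in(0,1)$ and every $G\subset\subset Q$ there are $C,r_0$ with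
$$P(E;B_r(y))-\inf\{P(F;B_r(y)):F\Delta E\subset\subset B_r(y)\}\le Cr^{d-1+2\gamma}\qquad(B_r(y)\subset\subset G,\ r<r_0).$$
Then $\partial^*E\cap Q$ is a $C^{1,\gamma}$ hypersurface, relatively open in $\operatorname{spt}D\chi_E\cap Q$, and $\mathcal H^s\big((\operatorname{spt}D\chi_E\setminus\partial^*E)\cap Q\big)=0$ for every $s>d-8$ (so this set is empty if $d\le7$).

## 4. The subgraph minimizes weighted perimeter

Theorem T speaks about arbitrary competing sets, while our hypothesis only allows competing functions. The next lemma passes from one to the other: any competing set can be rearranged vertically into a subgraph without raising the energy.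

**Lemma 1.** Let $u\in BV_+^{1+\alpha}(\Omega)$ and $A\subset\Omega$ open.

(a) $P_\alpha(U;A\times(0,\infty))\le\mathcal F_A(u)$.

(b) Let $V\subset Q$ be measurable with $V\Delta U\subset K\times[a,b]$, $K\subset A$ compact, $0<a<b$, and $P_\alpha(V;A\times(0,\infty))<\infty$. Define $v\ge0$ by $\frac{v(x)^{1+\alpha}}{1+\alpha}=w_V(x):=\int_{V_x}t^\alpha dt$, where $V_x=\{t:(x,t)\in V\}$. Then $v\in BV_+^{1+\alpha}(\Omega)$, $v=u$ a.e. off $K$, and $\mathcal F_A(v)\le P_\alpha(V;A\times(0,\infty))$.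

(c) $\mathcal F_A(u)=P_\alpha(U;A\times(0,\infty))$. If $u$ is a local minimizer, $A\subset\subset\Omega$ and $V\Delta U\subset\subset A\times(0,\infty)$, then $P_\alpha(U;A\times(0,\infty))\le P_\alpha(V;A\times(0,\infty))$.

**Proof of (a): smooth approximation.** The purpose is to reduce to smooth positive functions, where the divergence theorem applies. Let $A'\subset\subset A$, let $\rho_\varepsilon$ be a mollifier with $\varepsilon<\operatorname{dist}(A',\partial A)$, and put $w_\varepsilon=w*\rho_\varepsilon+\varepsilon$, $u_\varepsilon=((1+\alpha)w_\varepsilon)^{1/(1+\alpha)}$. On $A'$ these are smooth and positive, $Dw_\varepsilon=u_\varepsilon^\alpha Du_\varepsilon$, and $(-Dw_\varepsilon,u^\alpha*\rho_\varepsilon)$ is the density of $\mu_u*\rho_\varepsilon$. Since $|\mu_u*\rho_\varepsilon|(A')\le|\mu_u|(A)$,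
$$\int_{A'}u_\varepsilon^\alpha\sqrt{1+|Du_\varepsilon|^2}\,dx=\int_{A'}|(-Dw_\varepsilon,u_\varepsilon^\alpha)|\,dx\le\mathcal F_A(u)+\int_{A'}|u_\varepsilon^\alpha-u^\alpha*\rho_\varepsilon|\,dx.\tag{2}$$
Let $\theta=\frac\alpha{1+\alpha}$. From $|s^\theta-r^\theta|\le|s-r|^\theta$ we get $|u_\varepsilon^\alpha-u^\alpha|^{1/\theta}\le(1+\alpha)|w_\varepsilon-w|$, so $u_\varepsilon^\alpha\to u^\alpha$ in $L^{1/\theta}(A')$, hence in $L^1(A')$. Also $u^\alpha*\rho_\varepsilon\to u^\alpha$ in $L^1(A')$. So the last integral in (2) tends to $0$.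

Let $X\in C_c^1(A'\times(0,\infty);\mathbb R^{n+1})$, $|X|\le1$, and let $U_\varepsilon$ be the subgraph of $u_\varepsilon$ over $A'$. The divergence theorem gives
$$\int_{U_\varepsilon}\operatorname{div}(t^\alpha X)\,dy=\int_{A'}u_\varepsilon^\alpha X(x,u_\varepsilon)\cdot(-Du_\varepsilon,1)\,dx\le\int_{A'}u_\varepsilon^\alpha\sqrt{1+|Du_\varepsilon|^2}\,dx.$$
On $\operatorname{spt}X$ the height is bounded below, so $|\operatorname{div}(t^\alpha X)|=t^\alpha|\operatorname{div}X+\alpha X_{n+1}/t|\le C_Xt^\alpha$. Since $\int_{A'}\int_0^\infty|\chi_{U_\varepsilon}-\chi_U|\,t^\alpha dt\,dx=\int_{A'}|w_\varepsilon-w|\,dx\to0$, we may let $\varepsilon\to0$: $\int_U\operatorname{div}(t^\alpha X)\le\mathcal F_A(u)$. Every $X\in C^1_c(A\times(0,\infty))$ has its support in some $A'\times(0,\infty)$, which proves (a).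

**Proof of (b), membership in the class.** We have $|w_V-w|\le\frac{b^{1+\alpha}}{1+\alpha}\chi_K$, so $w_V\in L^1(\Omega)$, $v\in L^\alpha(\Omega)$ ($\Omega$ is bounded), and $v=u$ off $K$. Let $\varphi\in C_c^1(A)$ and $\eta_k\in C_c^1(0,\infty)$ with $0\le\eta_k\uparrow1$. For $i\le n$,
$$\int_V\partial_i\varphi(x)\,\eta_k(t)\,t^\alpha\,dy=-\int\varphi\,\eta_k\,t^\alpha\,dD_i\chi_V .$$
The left side tends to $\int\partial_i\varphi\,w_V\,dx$ and, because $t^\alpha|D\chi_V|$ is a finite measure on $A\times(0,\infty)$, the right side tends to $-\int\varphi\,t^\alpha dD_i\chi_V$. Thus $Dw_V=\pi_\#(t^\alpha D_x\chi_V)$ on $A$, a finite measure. On $\Omega\setminus K$ we have $Dw_V=Dw$. So $w_V\in BV(\Omega)$ and $v\in BV_+^{1+\alpha}(\Omega)$.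

**Proof of (b), the vertical part.** Let $\mathfrak m=\pi_\#(t^\alpha|D_t\chi_V|)$ on $A$. By slicing, $\mathfrak m(B)=\int_B\int t^\alpha\,d|D\chi_{V_x}|\,dx$ for Borel $B\subset A$. For a.e. $x$ the section $S=V_x$ has locally finite perimeter in $(0,\infty)$ and is essentially bounded by $\max(u(x),b)<\infty$. Suppose $v(x)>0$ and let $T=\operatorname{ess\,sup}S\in(0,\infty)$. From $\int_St^\alpha\le\int_0^Tt^\alpha$ we get $T\ge v(x)$. Near $T$, $S$ is equivalent to a finite union of intervals, and one of them ends at $T$; so $\chi_S$ jumps by $1$ at $T$, and $\int t^\alpha d|D\chi_S|\ge T^\alpha\ge v(x)^\alpha$. Hence $\mathfrak m\ge v^\alpha\mathcal L^n$ on $A$.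

**Proof of (b), conclusion.** Let $\lambda=\pi_\#\big(t^\alpha(-D_x\chi_V,|D_t\chi_V|)\big)=(-Dw_V,\mathfrak m)$. The measure before projection has total variation $t^\alpha|D\chi_V|$, and projection does not increase total variation, so $|\lambda|(A)\le P_\alpha(V;A\times(0,\infty))$. Write $Dw_V=F\sigma$, $\mathfrak m=g\sigma$, $v^\alpha\mathcal L^n=j\sigma$ with a common positive measure $\sigma$. Then $0\le j\le g$, so $|(-F,j)|\le|(-F,g)|$ and
$$\mathcal F_A(v)=|(-Dw_V,v^\alpha\mathcal L^n)|(A)\le|\lambda|(A)\le P_\alpha(V;A\times(0,\infty)).$$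

**Proof of (c).** By (a), $V=U$ is admissible in (b); then $v=u$ and (b) gives $\mathcal F_A(u)\le P_\alpha(U;A\times(0,\infty))$. With (a) this is equality. For the second claim we may assume $P_\alpha(V;A\times(0,\infty))<\infty$. With $v$ from (b), minimality gives $P_\alpha(U;A\times(0,\infty))\le\mathcal F_A(u)\le\mathcal F_A(v)\le P_\alpha(V;A\times(0,\infty))$. $\square$

From here through Section 11, $u$ is a local minimizer.

## 5. Density estimates and local boundedness

We need upper bounds for the weighted area in balls, and we need $u$ to be locally bounded, so that $\partial U$ does not run off to $t=\infty$.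

**Lemma 2.** There are $c_0,C_0>0$ depending only on $n,\alpha$ such that for $y=(x,t)\in Q$, $0<r\le t/2$, $\overline{B_r(y)}\subset Q$:
(i) $P_\alpha(U;B_r(y))\le C_0t^\alpha r^n$; (ii) if $|U\cap B_s(y)|>0$ for all $s>0$, then $|U\cap B_r(y)|\ge c_0r^{n+1}$.

**Proof.** Choose an open $A\subset\subset\Omega$ with $\overline{B_r(y)}\subset A\times(0,\infty)$ and compare $U$ with $U\setminus B_s(y)$, $s<r$, using Lemma 1(c). All quantities are finite, so subtracting the common part outside $\overline{B_s}$ gives for a.e. $s<r$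
$$P_\alpha(U;B_s)\le\int_{U\cap\partial B_s}\tau^\alpha\,d\mathcal H^n\qquad(\tau=\text{vertical coordinate}).\tag{3}$$
On $B_r(y)$ we have $t/2\le\tau\le3t/2$. Bounding the right side of (3) by $(3t/2)^\alpha\mathcal H^n(\partial B_s)$ and letting $s\uparrow r$ gives (i).

For (ii) let $f(s)=|U\cap B_s|$. Then (3) gives $(t/2)^\alpha P(U;B_s)\le(3t/2)^\alpha f'(s)$, so $P(U;B_s)\le3^\alpha f'(s)$ and $P(U\cap B_s)\le(3^\alpha+1)f'(s)$. The isoperimetric inequality yields $f^{n/(n+1)}\le Cf'$ a.e. Since $f>0$ and $f$ is absolutely continuous, $(f^{1/(n+1)})'\ge c$ a.e.; integrating from $0$ to $r$ proves (ii). $\square$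

**Lemma 3.** If $B_{2r}(x_0)\subset\subset\Omega$, then
$$\operatorname{ess\,sup}_{B_r(x_0)}u^{1+\alpha}\le C(n,\alpha)\Big(r^{1+\alpha}+r^{-n}\int_{B_{2r}(x_0)}u^{1+\alpha}dx\Big).$$
In particular $u\in L^\infty_{loc}(\Omega)$.

**Proof.** Let $2r<T<\operatorname{ess\,sup}_{B_r(x_0)}u$; if there is no such $T$ the claim is clear. We stack disjoint balls below height $T$ and use (ii) in each. Let $x\in B_r(x_0)$ be a density point of $\{u>T\}$. For $0<t<T$ every ball around $(x,t)$ meets $\{(x',t'):u(x')>T,\ t'<T\}\subset U$ in positive measure, so (ii) applies at $(x,t)$.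

Let $t_j=2jr$ for $1\le j\le J:=\lceil T/2r\rceil-1$. Then $t_j<T$. If $k<T/2r\le k+1$ with an integer $k\ge1$, then $J=k\ge\frac{k+1}2\ge\frac T{4r}$. The balls $B_r(x,t_j)$ are disjoint, lie over $B_{2r}(x_0)$, satisfy $r\le t_j/2$, and on them the vertical coordinate is at least $(2j-1)r\ge jr$. Therefore
$$\int_{B_{2r}(x_0)}\frac{u^{1+\alpha}}{1+\alpha}\,dx=\int_{U\cap(B_{2r}(x_0)\times(0,\infty))}t^\alpha dy\ge\sum_{j\le J}c_0r^{n+1}(jr)^\alpha\ge\frac{c_0r^{n+1+\alpha}J^{1+\alpha}}{1+\alpha}\ge c\,r^nT^{1+\alpha}.$$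
Let $T$ increase to the essential supremum. $\square$

## 6. Regular and singular part of $\Sigma=\operatorname{spt}D\chi_U\cap Q$

**Step 1 (almost minimality).** We check the hypothesis of Theorem T. Let $G\subset\subset Q$, $\overline{B_r(y)}\subset G$, $r\le r_0(G)$ so small that Lemma 2(i) applies, and $V\Delta U\subset\subset B_r(y)$. With $\mathsf a=\min_{\overline{B_r(y)}}t^\alpha$ and $L_G$ a constant that controls the oscillation of $t^\alpha$, Lemma 1(c) gives
$$\mathsf a\,P(U;B_r)\le P_\alpha(U;B_r)\le P_\alpha(V;B_r)\le(\mathsf a+L_Gr)\,P(V;B_r).$$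
If $P(V;B_r)>P(U;B_r)$ there is nothing to show. Otherwise $P(V;B_r)\le P(U;B_r)\le C_Gr^n$ by Lemma 2(i). In all cases, with a new $C_G$,
$$P(U;B_r(y))\le P(V;B_r(y))+C_Gr^{n+1}.\tag{4}$$

**Step 2 (applying Theorem T).** Take $d=n+1$, $\gamma=\frac12$, $E=U$. Put
$$M=\partial^*U\cap Q,\qquad\mathrm{sing}=\Sigma\setminus M.$$
Then $M$ is a $C^{1,1/2}$ hypersurface, relatively open in $\Sigma$, and $\mathrm{sing}$ is relatively closed in $Q$. Moreover $\mathrm{sing}=\emptyset$ if $n\le6$, and $\mathcal H^{n-2}(\mathrm{sing})=0$ if $n\ge7$, because $n-2>n-7$.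

**Step 3 (smoothness of $M$).** Near $p\in M$, in rotated orthonormal coordinates $(z,s)$, $\Sigma$ is the graph $s=f(z)$ of a $C^{1,1/2}$ function over a ball. The graph separates a small cylinder into two parts, on each of which $\chi_U$ is a.e. constant. The two constants differ, since otherwise $D\chi_U=0$ there. So $U$ is one side of the graph. The vertical coordinate is a positive affine function $t(z,s)$. Comparing $U$ with the sets bounded by the graphs of $f+\epsilon\varphi$, $\varphi\in C_c^\infty$, Lemma 1(c) shows that $f$ is a weak solution of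
$$\partial_i\big(\Phi_{\xi_i}(z,f,Df)\big)=\Phi_s(z,f,Df),\qquad\Phi(z,s,\xi)=t(z,s)^\alpha\sqrt{1+|\xi|^2}.\tag{5}$$

**Lemma 4.** Let $\Phi=\Phi(z,s,\xi)$ be smooth with $(\Phi_{\xi_i\xi_j})$ positive definite, and let $f\in C^{1,\gamma}$, $\gamma\in(0,1)$, be a weak solution of $\partial_i(\Phi_{\xi_i}(z,f,Df))=\Phi_s(z,f,Df)$ in a ball of $\mathbb R^n$. Then $f\in C^\infty$.

**Proof.** *Case $n=1$.* The function $p=\Phi_\xi(z,f,f')$ has the continuous weak derivative $\Phi_s(z,f,f')$, so $p\in C^1$. As $\Phi_{\xi\xi}>0$, the implicit function theorem gives $f'=\Psi(z,f,p)$ with $\Psi$ smooth, so $f\in C^2$. If $f\in C^k$, then $p'\in C^{k-1}$, $p\in C^k$, $f'\in C^k$. Iterate.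

*Case $n\ge2$.* Let $g^h(z)=\frac{f(z+he_k)-f(z)}h$. Subtracting the equation at $z$ from the equation at $z+he_k$ and dividing by $h$,
$$\partial_i\big(a^h_{ij}\partial_jg^h+b^h_ig^h+c^h_i\big)=\partial_kF^h,\qquad F^h(z)=\frac1h\int_0^h\Phi_s(\cdot,f,Df)(z+\tau e_k)\,d\tau,$$
where $a^h_{ij},b^h_i,c^h_i$ are the integrals over $\theta\in[0,1]$ of $\Phi_{\xi_i\xi_j},\Phi_{\xi_is},\Phi_{\xi_iz_k}$ at the convex combinations of $(z,f,Df)(z)$ and $(z,f,Df)$ at $z+he_k$. These coefficients and $F^h$ are bounded in $C^{0,\gamma}$ uniformly in $h$, $a_{ij}^h$ is uniformly elliptic, and $g^h$ is uniformly bounded and of class $C^{1,\gamma}$. The interior $C^{1,\gamma}$ estimate for divergence-form equations (Gilbarg–Trudinger, Thm 8.32) bounds $g^h$ in $C^{1,\gamma}_{loc}$ uniformly in $h$. So $f\in C^{2,\gamma}_{loc}$. Now write the equation as $\Phi_{\xi_i\xi_j}f_{ij}=\Phi_s-\Phi_{\xi_is}f_i-\Phi_{\xi_iz_i}$. If $f\in C^{k,\gamma}_{loc}$ with $k\ge2$, the coefficients and the right side are in $C^{k-1,\gamma}_{loc}$,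 and Gilbarg–Trudinger, Thm 6.17 gives $f\in C^{k+1,\gamma}_{loc}$. Iterate. $\square$

So $M$ is a smooth hypersurface.

**Step 4 (sign of $\nu$).** Let $N$ be the exterior unit normal, so $D\chi_U=-N\,\mathcal H^n\llcorner M$. For $0\le\varphi\in C_c^1(Q)$,
$$\int\varphi\,\nu\,d\mathcal H^n\llcorner M=-\int\varphi\,dD_t\chi_U=\int_U\partial_t\varphi\,dy=\int_{\{u>0\}}\varphi(x,u(x))\,dx\ge0.$$
So $\nu\ge0$ $\mathcal H^n$-a.e. on $M$, and by continuity everywhere on $M$.

## 7. The weighted Laplacian on $M$ and four identities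

Write $d\mu=t^\alpha d\mathcal H^n\llcorner M$. Then $\mu(G)=P_\alpha(U;G)$, and $\mu(A\times(0,\infty))<\infty$ for $A\subset\subset\Omega$. Let $\nabla$ be the tangential gradient on $M$, $|A|$ the norm of the second fundamental form, $H=\operatorname{div}_MN$, and
$$Lh=\Delta_Mh+\tfrac\alpha t\nabla t\cdot\nabla h=t^{-\alpha}\operatorname{div}_M(t^\alpha\nabla h).$$
This is the operator adapted to $\mu$: $\int\nabla h\cdot\nabla f\,d\mu=-\int fLh\,d\mu$ for Lipschitz $f$ with compact support in $M$. It satisfies $L(fg)=fLg+gLf+2\nabla f\cdot\nabla g$.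

**Mean curvature.** Moving $U$ along the flow of a smooth field $X$ with compact support in $Q\setminus\mathrm{sing}$ gives admissible competitors, so the first variation vanishes: $\int t^\alpha\big(\operatorname{div}_MX+\frac\alpha tX\cdot e\big)d\mathcal H^n\llcorner M=0$. For $X=\phi N$ on $M$ we have $\operatorname{div}_MX=\phi H$, so
$$H=-\frac{\alpha\nu}t.\tag{6}$$

**The height.** Recall $\Delta_My=-HN$. Since $\nabla t=e-\nu N$, $|\nabla t|^2=1-\nu^2$ and $\Delta_Mt=-\nu H=\alpha\nu^2/t$. Adding $\frac\alpha t|\nabla t|^2$,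
$$Lt=\frac\alpha t.\tag{7}$$

**Squared distance.** For fixed $p=(x_1,t_1)\in\mathbb R^{n+1}$ and $q=\frac12|y-p|^2$ we have $\Delta_Mq=n-H\,N\cdot(y-p)=n+\frac{\alpha\nu}tN\cdot(y-p)$ and $\nabla t\cdot\nabla q=(t-t_1)-\nu N\cdot(y-p)$. The terms with $N\cdot(y-p)$ cancel:
$$Lq=n+\frac{\alpha(t-t_1)}t.\tag{8}$$

**The vertical component.** By Codazzi, $\Delta_MN=\nabla H-|A|^2N$, so $\Delta_M\nu=-|A|^2\nu+\nabla H\cdot\nabla t$. By (6), $\nabla H\cdot\nabla t=-\frac\alpha t\nabla t\cdot\nabla\nu+\frac{\alpha\nu(1-\nu^2)}{t^2}$. Hence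
$$L\nu=-\Big(|A|^2+\frac{\alpha\nu^2}{t^2}\Big)\nu+\frac\alpha{t^2}\nu.\tag{9}$$
A check on the cone of Example 3: there $\nu$ is constant, the curvatures are $-\frac k{Wr}$ ($n-1$ times) and $0$, so $|A|^2=\frac{(n-1)k^2}{W^2r^2}=\frac\alpha{W^2r^2}$; and $\frac{\alpha(1-\nu^2)}{t^2}=\frac{\alpha k^2/W^2}{k^2r^2}$ is the same number. Both sides of (9) vanish.

**Horizontal functions.** For $\eta=\eta(x)$, $\nabla t\cdot\nabla\eta=(e-\nu N)\cdot(D\eta,0)=-\nu N\cdot(D\eta,0)$, so
$$|\nabla t\cdot\nabla\eta|\le\nu|D\eta|.\tag{10}$$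
Where $M$ is nearly vertical, a cutoff in $x$ hardly changes in the direction $\nabla t$. The factor $\nu$ will pay for a logarithm later.

## 8. A lower bound for $\nu$ makes $u$ continuous

**Frame.** From now on fix $x_0\in\Omega$ and $R>0$ with $B_{2R}(x_0)\subset\subset\Omega$, and $m>0$ with $u\le m$ a.e. on $B_{2R}(x_0)$ (Lemma 3 and a covering). Then $\Sigma\cap(B_{2R}(x_0)\times(0,\infty))\subset\{t\le m\}$. The bound we are after is: for every $a>0$ there is $\kappa=\kappa(a)>0$ with
$$\nu\ge\kappa\quad\text{on }M\cap\big(B_{R/2}(x_0)\times(3a,\infty)\big).\tag{11}$$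

**Proposition 5.** If (11) holds for every $a>0$, then for each $a>0$ the function $\max(u,3a)$ agrees a.e. in $B_{R/2}(x_0)$ with a Lipschitz function $g_a$, and $u$ agrees a.e. in $B_{R/2}(x_0)$ with a finite nonnegative continuous function.

**Step 1 (monotonicity along a cone of directions).** Let $D=B_{R/2}(x_0)\times(3a,\infty)$, a convex set, and $\xi=(\xi',-\tau)$ with $\tau\ge|\xi'|/\kappa$. Let $N'$ be the horizontal part of $N$. On $D$,
$$\xi\cdot D\chi_U=(-\xi'\cdot N'+\tau\nu)\,\mathcal H^n\llcorner M\ge(-|\xi'|+\tau\kappa)\,\mathcal H^n\llcorner M\ge0 .$$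
Let $f_\varepsilon=\chi_U*\rho_\varepsilon$. On the convex set $D_\varepsilon=\{y\in D:\operatorname{dist}(y,\partial D)>\varepsilon\}$ we have $\xi\cdot Df_\varepsilon\ge0$, so $f_\varepsilon(y)\le f_\varepsilon(y+\xi)$ whenever $y,y+\xi\in D_\varepsilon$. Let $D_0\subset D$ be the set of full measure where $f_\varepsilon\to\chi_U$. Letting $\varepsilon\to0$, $\chi_U(y)\le\chi_U(y+\xi)$ whenever $y,y+\xi\in D_0$.

**Step 2 (Lipschitz bound).** By Fubini, for a.e. $x\in B_{R/2}(x_0)$ we have $(x,t)\in D_0$ for a.e. $t>3a$. Let $x,x'$ be two such points, and suppose $u(x)-|x-x'|/\kappa>3a$. For a.e. $t\in(3a,u(x))$ we have $(x,t)\in D_0\cap U$; for a.e. $t'\in(3a,t-|x-x'|/\kappa]$ we have $(x',t')\in D_0$, and $\xi=(x'-x,t'-t)$ is an allowed direction. So $(x',t')\in U$, that is, $u(x')>t'$. Letting $t\uparrow u(x)$ and $t'\uparrow u(x)-|x-x'|/\kappa$ gives $u(x')\ge u(x)-|x-x'|/\kappa$. Hence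
$$\max(u,3a)(x')\ge\max(u,3a)(x)-|x-x'|/\kappa;$$
if the supposition fails, the right side is at most $3a$ and the inequality is clear. Exchanging $x$ and $x'$, $\max(u,3a)$ is Lipschitz on a set of full measure, and it extends to a Lipschitz $g_a$ on $B_{R/2}(x_0)$.

**Step 3 ($a\to0$).** Here $R$ is fixed and only the Lipschitz constant depends on $a$. Since $|\max(u,3a)-u|\le3a$ a.e., $|g_a-g_{a'}|\le3\max(a,a')$ a.e., hence everywhere by continuity. So $g_a$ converges uniformly as $a\to0$ to a finite, nonnegative, continuous function equal to $u$ a.e. $\square$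

## 9. The strong maximum principle for $n\le6$ and the obstruction at $\mathrm{sing}$

The sensible first attempt at (11) is: $\nu\ge0$ solves the linear elliptic equation (9), so apply the strong maximum principle and then compactness. When $\mathrm{sing}=\emptyset$, in particular for $n\le6$, this works.

Write (9) as $L\nu+c\nu=0$ with $c=|A|^2-\frac{\alpha(1-\nu^2)}{t^2}$. Then $L\nu-c^-\nu=-c^+\nu\le0$ with $\nu\ge0$, so if $\nu$ vanishes at a point it vanishes nearby. Hence $\{\nu=0\}$ is open and closed in $M$. Suppose $\nu\equiv0$ on a component $M_0$ containing a point $p$ over $B_{2R}(x_0)$. Then $\nabla t=e$ on $M_0$, so $e$ is tangent to $M_0$, and its integral curves are vertical lines. The set of $h\ge0$ with $p+h'e\in M_0$ for all $h'\in[0,h]$ is relatively open in $[0,\infty)$ because $e$ is tangent, and closed because $M_0$ is closed in $M=\Sigma$, which is closed in $Q$. So $p+he\in\Sigma$ for all $h\ge0$, which contradicts $\Sigma\subset\{t\le m\}$ over $B_{2R}(x_0)$. Thus $\nu>0$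 on $M$ over $B_{2R}(x_0)$. The set $\Sigma\cap(\overline{B_{R/2}(x_0)}\times[3a,m])$ is compact and contained in $M$, so $\nu$ has a positive minimum on it (if it is nonempty), and (11) holds. With Proposition 5 this gives continuity when $n\le6$.

For $n\ge7$ both halves of this argument stop at $\mathrm{sing}$. A component of $M$ need not be closed in $Q$, so the vertical line may run into $\mathrm{sing}$ and end there. And even if $\nu>0$ everywhere on $M$, the set $M\cap(\overline{B_{R/2}(x_0)}\times[3a,m])$ is no longer compact: nothing said so far prevents $\nu(p_j)\to0$ along points $p_j\in M$ that converge to $\mathrm{sing}$. We need a quantitative lower bound that is uniform up to $\mathrm{sing}$, obtained from integral inequalities that do not notice $\mathrm{sing}$. The function $v_\delta$ serves for this. The term $+|\nabla v|^2$ in its equation gives an energy bound with no further input; the parameter $\delta$ keeps $v_\delta$ bounded, so that it may be used in test functions across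 $\mathrm{sing}$; and all final constants will be free of $\delta$.

## 10. Cutoffs near $\mathrm{sing}$, and the energy and $L^1$ bounds for $v_\delta$

**Lemma 6.** Let $\mathcal K\subset Q$ be compact.

(a) For large $k$ there are Lipschitz $\psi_k:\mathbb R^{n+1}\to[0,1]$ vanishing near $\mathrm{sing}\cap\mathcal K$, with $\psi_k\to1$ pointwise on $M\cap\mathcal K$ and
$$\int_M|\nabla\psi_k|^2d\mu\to0.\tag{12}$$

(b) If $f$ is bounded and locally Lipschitz on $M$, vanishes off $\mathcal K$, and $|\nabla f|\in L^1(\mu)$, and if $h$ is smooth near $\mathcal K$ with $|\nabla h|,|Lh|$ bounded on $M\cap\mathcal K$, then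
$$\int\nabla h\cdot\nabla f\,d\mu=-\int f\,Lh\,d\mu.\tag{13}$$

**Proof of (a).** If $\mathrm{sing}\cap\mathcal K=\emptyset$ take $\psi_k=1$. Otherwise $n\ge7$, and $\mathrm{sing}\cap\mathcal K$ is compact with $\mathcal H^{n-2}(\mathrm{sing}\cap\mathcal K)=0$. Cover it by finitely many balls $B_{r_i}(y_i)$ with $y_i\in\mathrm{sing}\cap\mathcal K$, $r_i<1/k$, $\sum r_i^{n-2}<1/k$. Let $\psi_k=\min_i\psi_{k,i}$, where $\psi_{k,i}=0$ on $B_{r_i}(y_i)$, $\psi_{k,i}=1$ off $B_{2r_i}(y_i)$, $|D\psi_{k,i}|\le1/r_i$. A point of $M\cap\mathcal K$ has positive distance to the compact set $\mathrm{sing}\cap\mathcal K$, so $\psi_k=1$ there for large $k$. At almost every point the gradient of the minimum is the gradient of one of the $\psi_{k,i}$, so Lemma 2(i) gives for large $k$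
$$\int_M|\nabla\psi_k|^2d\mu\le\sum_ir_i^{-2}\mu(B_{2r_i}(y_i))\le C_{\mathcal K}\sum_ir_i^{n-2}\to0.$$

**Proof of (b).** The set $\{f\psi_k\ne0\}$ is contained in $\Sigma\cap\mathcal K$ minus a neighborhood of $\mathrm{sing}\cap\mathcal K$, which is a compact subset of $M$. So $f\psi_k$ is an admissible test function:
$$\int\psi_k\nabla h\cdot\nabla f\,d\mu+\int f\,\nabla h\cdot\nabla\psi_k\,d\mu=-\int f\psi_kLh\,d\mu.$$
The second term is at most $C\mu(\mathcal K)^{1/2}\big(\int_M|\nabla\psi_k|^2d\mu\big)^{1/2}\to0$, and the others converge by dominated convergence. $\square$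

By (7) and (8), the choices $h=t$ and $h=q$ are allowed in (13).

Now keep the frame of Section 8, fix $a>0$, and write $v=v_\delta$. Constants $C,C_1,C_2$ do not depend on $\delta$. Note $0<v\le\log\frac2\delta$. Since $\nabla v=-\frac{\nabla\nu}{\nu+\delta}$, (9) gives
$$Lv=-\frac{L\nu}{\nu+\delta}+|\nabla v|^2\ge|\nabla v|^2-\frac\alpha{a^2}\quad\text{on }M\cap\{t>a\}.\tag{14}$$

**Lemma 7.** For every Lipschitz $\zeta\ge0$ whose support meets $\Sigma$ in a compact subset of $B_{2R}(x_0)\times(a,\infty)$,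
$$\int\zeta^2|\nabla v|^2d\mu\le\frac{2\alpha}{a^2}\int\zeta^2d\mu+4\int|\nabla\zeta|^2d\mu,\tag{15}$$
$$\int\nabla v\cdot\nabla\zeta\,d\mu+\int\zeta|\nabla v|^2d\mu\le\frac\alpha{a^2}\int\zeta\,d\mu.\tag{16}$$
Moreover
$$\int_{M\cap(B_{3R/2}(x_0)\times(2a,\infty))}|\nabla v|^2d\mu\le C.\tag{17}$$

**Proof of (15).** Take $\psi_k$ from Lemma 6 for $\mathcal K=\Sigma\cap\operatorname{spt}\zeta$. Multiply (14) by $\zeta^2\psi_k^2$, which has compact support in $M$, and integrate by parts:
$$\int\zeta^2\psi_k^2|\nabla v|^2d\mu-\frac\alpha{a^2}\int\zeta^2\psi_k^2d\mu\le-2\int\zeta\psi_k\nabla v\cdot\nabla(\zeta\psi_k)\,d\mu\le\frac12\int\zeta^2\psi_k^2|\nabla v|^2d\mu+2\int|\nabla(\zeta\psi_k)|^2d\mu.$$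
Absorbing, $\int\zeta^2\psi_k^2|\nabla v|^2d\mu\le\frac{2\alpha}{a^2}\int\zeta^2d\mu+4\int|\nabla(\zeta\psi_k)|^2d\mu$. By (12), $\zeta\nabla\psi_k\to0$ in $L^2(\mu)$, while $\psi_k\nabla\zeta\to\nabla\zeta$ in $L^2(\mu)$. Fatou on the left gives (15).

**Proof of (16).** Testing (14) with $\zeta\psi_k$,
$$\int\psi_k\nabla v\cdot\nabla\zeta\,d\mu+\int\zeta\nabla v\cdot\nabla\psi_k\,d\mu+\int\zeta\psi_k|\nabla v|^2d\mu\le\frac\alpha{a^2}\int\zeta\psi_k\,d\mu.$$
By (15), applied to a Lipschitz cutoff equal to $1$ on $\Sigma\cap\operatorname{spt}\zeta$ with compact support in $B_{2R}(x_0)\times(a,\infty)$, $|\nabla v|\in L^2(\operatorname{spt}\zeta,\mu)$. So the second term tends to $0$ by Cauchy–Schwarz and (12), and the others converge by dominated convergence.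

**Proof of (17).** Use (15) with $\zeta=\zeta_1(x)\zeta_2(t)$, $\zeta_1=1$ on $B_{3R/2}(x_0)$, $\operatorname{spt}\zeta_1\subset B_{7R/4}(x_0)$, $\zeta_2=1$ for $t\ge2a$, $\zeta_2=0$ for $t\le\frac54a$. It is admissible because $\Sigma\subset\{t\le m\}$ over $B_{2R}(x_0)$. $\square$

The inequalities (15)–(17) see only $\nabla v$; they would not change if a constant were added to $v$. So they cannot bound $v$ by themselves, and we have no Poincaré inequality on $M$ to turn them into a bound. The missing information comes from the height $t$: it is bounded by $m$, it satisfies $Lt>0$, and $|\nabla t|^2=1-\nu^2$ is close to $1$ exactly where $v$ is large.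

**Lemma 8.** There is $C_1$ independent of $\delta$ with
$$\int_{M\cap(B_R(x_0)\times(2a,\infty))}v\,d\mu\le C_1.\tag{18}$$

**Proof.** Let $\eta\in C_c^1(B_{3R/2}(x_0))$, $0\le\eta\le1$, $\eta=1$ on $B_R(x_0)$. Use (13) with $h=t$ and $f=(t-2a)_+v\,\eta^2$. This $f$ is bounded because $v\le\log\frac2\delta$, it vanishes on $M$ off the compact set $\operatorname{spt}\eta\times[2a,m]$ (off $\operatorname{spt}\eta\times\{2a\}$ if $m<2a$), and
$$\nabla f=\chi_{\{t>2a\}}v\,\eta^2\nabla t+(t-2a)_+\eta^2\nabla v+2(t-2a)_+v\,\eta\nabla\eta$$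
is in $L^1(\mu)$ by (17). By (7) the right side of (13) is $-\int\frac\alpha tf\,d\mu\le0$. Hence, with (10) and $(t-2a)_+\le m$,
$$\int_{\{t>2a\}}|\nabla t|^2v\,\eta^2d\mu\le m\int_{\{t>2a\}}\eta^2|\nabla v|\,d\mu+2m\int_{\{t>2a\}}\eta|D\eta|\,\nu v\,d\mu.$$
The first term on the right is bounded by (17) and Cauchy–Schwarz. In the second, $\nu v\le\nu\log\frac2\nu\le\frac2{\mathrm e}<1$, where $\mathrm e$ is Euler's number (the maximum of $s\log\frac2s$ is at $s=2/\mathrm e$; read the product as $0$ if $\nu=0$). So the left side is at most $C$. For the same reason $\int_{\{t>2a\}}\nu^2v\,\eta^2d\mu\le\int_{\{t>2a\}}\eta^2d\mu\le C$. Since $1=\nu^2+|\nabla t|^2$, adding gives (18). $\square$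

## 11. A mean value inequality for $v_\delta$ and the proof of Theorem A

**Proposition 9.** For every $a>0$, (11) holds with some $\kappa=2\exp(-C_2)>0$.

**Step 1 (set-up).** The aim is to bound $v$ at one point by its average, as for subharmonic functions. Let $p=(x_1,t_1)\in M$ with $x_1\in B_{R/2}(x_0)$, $t_1>3a$, and $\rho=\frac14\min(R,a)$. Then $B_\rho(p)\subset B_R(x_0)\times(2a,\infty)$, and $t_1\le m$. Let $s=|y-p|$, $q=s^2/2$, and let $\phi\in C^\infty([0,\infty))$ be nonincreasing, $\phi=1$ on $[0,\frac12]$, $\phi=0$ on $[1,\infty)$. For $0<\sigma<\rho$ set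
$$I(\sigma)=\int\phi(s/\sigma)\,v\,d\mu,\qquad\zeta_\sigma(y)=\int_s^\infty\tau\,\phi(\tau/\sigma)\,d\tau.$$
Then $0\le\zeta_\sigma\le\sigma^2/2$, $\zeta_\sigma=0$ for $s\ge\sigma$, and $\nabla\zeta_\sigma=-\phi(s/\sigma)\nabla q$.

**Step 2 (differential inequality).** By (16) with $\zeta=\zeta_\sigma$, dropping the nonnegative term, and by Lemma 2(i) ($\sigma<a/4\le t_1/2$),
$$-\int\phi\,\nabla v\cdot\nabla q\,d\mu\le\frac\alpha{a^2}\int\zeta_\sigma\,d\mu\le\frac\alpha{a^2}\cdot\frac{\sigma^2}2\cdot C_0m^\alpha\sigma^n\le C\sigma^{n+2}.$$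
By (13) with $h=q$, $f=\phi(s/\sigma)v$ (allowed by (17)), and $\nabla q=s\nabla s$,
$$-\int\phi\,\nabla v\cdot\nabla q\,d\mu=\int\phi\,v\,Lq\,d\mu+\int v\,\phi'(s/\sigma)\tfrac s\sigma|\nabla s|^2d\mu.$$
By (8), $Lq\ge n-\frac{\alpha\sigma}a$ where $\phi(s/\sigma)\ne0$, since there $|t-t_1|\le\sigma$ and $t>a$. Since $\phi'\le0$, $v\ge0$ and $|\nabla s|\le1$, the last integral is at least $\int v\,\phi'(s/\sigma)\frac s\sigma\,d\mu=-\sigma I'(\sigma)$. Together,
$$\Big(n-\frac{\alpha\sigma}a\Big)I(\sigma)-\sigma I'(\sigma)\le C\sigma^{n+2}.$$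
As $\sigma<\rho\le a/4$, the exponential below is at most $\exp(\alpha/4)$, and
$$\frac d{d\sigma}\Big(\sigma^{-n}\exp(\alpha\sigma/a)\,I(\sigma)\Big)=\sigma^{-n-1}\exp(\alpha\sigma/a)\Big[\sigma I'-nI+\frac{\alpha\sigma}aI\Big]\ge-C\exp(\alpha/4)\,\sigma.\tag{19}$$

**Step 3 (limit $\sigma\downarrow0$).** Choose coordinates $(z,z_{n+1})$ centered at $p$ with $T_pM=\{z_{n+1}=0\}$. As $p\in M$ and $M$ is relatively open in $\Sigma$, for small $\sigma$ the set $\Sigma\cap B_\sigma(p)=M\cap B_\sigma(p)$ lies on the graph of a smooth $f$ with $f(0)=0$, $Df(0)=0$. Substituting $z=\sigma\tilde z$,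
$$\sigma^{-n}I(\sigma)=\int_{|\tilde z|\le1}\phi\Big(\sqrt{|\tilde z|^2+\sigma^{-2}f(\sigma\tilde z)^2}\Big)\,(v\,t^\alpha)\big(\sigma\tilde z,f(\sigma\tilde z)\big)\sqrt{1+|Df(\sigma\tilde z)|^2}\,d\tilde z.$$
Since $\sigma^{-1}f(\sigma\tilde z)\to0$ and $v$ is continuous at $p$, dominated convergence gives $\sigma^{-n}I(\sigma)\to c_\phi t_1^\alpha v(p)$ with $c_\phi=\int_{\mathbb R^n}\phi(|z|)\,dz>0$.

**Step 4 (conclusion).** Integrate (19) from $0$ to $\rho$, and use $t_1>3a$ and (18):
$$v_\delta(p)\le C\Big(\rho^{-n}\int_{B_\rho(p)}v_\delta\,d\mu+\rho^2\Big)\le C_2,$$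
with $C_2$ independent of $p$ and $\delta$. So $\nu(p)+\delta\ge2\exp(-C_2)$, and $\delta\to0$ gives (11). $\square$

**Proof of Theorem A.** Propositions 9 and 5 give a continuous finite representative of $u$ in $B_{R/2}(x_0)$. The point $x_0\in\Omega$ was arbitrary, and continuous representatives coincide on overlaps of balls. $\square$

## 12. Analyticity on $\{u>0\}$ (Theorem B, part 1)

The sup bound is Lemma 3. Let $u(x_1)>0$.

**Step 1 (a Lipschitz weak solution).** Near $x_1$, continuity gives $u=\max(u,3a)$ for small $a$, so by Propositions 9 and 5 (with $x_0=x_1$) $u$ is Lipschitz and bounded below by a positive constant on a ball $B\subset\subset\Omega$ around $x_1$. For $\varphi\in C_c^\infty(B)$ and small $|s|$ the competitors $u+s\varphi$ are positive and Lipschitz on $B$, and $\mathcal F_B$ is the integral of $G(u,Du)$, where $G(s,\xi)=s^\alpha\sqrt{1+|\xi|^2}$. So $u$ is a weak solution of $\partial_i(G_{\xi_i}(u,Du))=G_s(u,Du)$. On the range of $(u,Du)$ the integrand is analytic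 and uniformly elliptic.

**Step 2 (second derivatives).** As in Lemma 4, the difference quotient $g^h$ of $u$ in direction $e_k$ satisfies $\partial_i(a^h_{ij}\partial_jg^h+b_i^hg^h)=c_i^h\partial_ig^h+d^hg^h$ with coefficients bounded uniformly in $h$ and $a^h_{ij}$ uniformly elliptic. Testing with $\chi^2g^h$, $\chi$ a cutoff, bounds $Dg^h$ in $L^2_{loc}$ uniformly in $h$. So $u\in W^{2,2}_{loc}$, and $\partial_ku$ solves a uniformly elliptic linear divergence-form equation with bounded coefficients.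

**Step 3 (bootstrap).** De Giorgi–Nash gives that $\partial_ku$ is locally Hölder continuous, so $u\in C^{1,\gamma}$ for some $\gamma>0$. Lemma 4 with $\Phi=G$ gives $u\in C^\infty$, and Morrey's theorem on the analyticity of smooth solutions of analytic elliptic equations gives that $u$ is real analytic near $x_1$. $\square$

## 13. The gradient bound (Theorem B, part 2)

Over $\{u>0\}$, $\Sigma$ is the smooth graph of $u$, $\nu=1/W$ with $W=\sqrt{1+|Du|^2}$, and (7)–(10) hold. We want to bound $uW=t/\nu$ at $x_0$. The plan is to apply the maximum principle to $(t-\varepsilon)W$ times a cutoff that uses the height.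

**Step 1 (an inequality for $z=(t-\varepsilon)W$).** Let $0<\varepsilon<u(x_0)$ and, on $M\cap\{t>\varepsilon\}$, $\omega=\nu/(t-\varepsilon)$. From $L\nu=(t-\varepsilon)L\omega+\omega Lt+2\nabla t\cdot\nabla\omega$, (7) and (9),
$$L\omega+\frac2{t-\varepsilon}\nabla t\cdot\nabla\omega=-\Big(|A|^2+\frac{\alpha\nu^2}{t^2}\Big)\omega+\alpha\omega\Big(\frac1{t^2}-\frac1{t(t-\varepsilon)}\Big)\le0.$$
For $z=1/\omega=(t-\varepsilon)W$ we have $\nabla z=-z^2\nabla\omega$ and $Lz=-z^2L\omega+\frac{2|\nabla z|^2}z$. Hence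
$$Lz\ge\frac{2|\nabla z|^2}z-\frac2{t-\varepsilon}\nabla t\cdot\nabla z.\tag{20}$$
The positive term $\frac\alpha{t^2}\nu$ in (9) has been compensated by $Lt=\alpha/t$. That is why one takes the quotient of $\nu$ by $t-\varepsilon$.

**Step 2 (the cutoff and the maximum point).** Let
$$\varphi=\tfrac12+\tfrac t{2m}-\tfrac{|x-x_0|^2}{R^2},\qquad K=\tfrac{16nm^2}{R^2},\qquad g(s)=e^{Ks}-1,\qquad\eta=g(\varphi^+),$$
with $e^{Ks}$ the usual exponential. For $|x-x_0|\le R$ we have $t=u(x)\le m$, so $\varphi\le1$; if $|x-x_0|=R$ then $\varphi\le0$; and $\varphi\ge\frac12$ over $x_0$. On the compact set $\{x\in\overline{B_R(x_0)}:u\ge\varepsilon\}\subset\{u>0\}$ the function $\eta z$ is continuous, and it vanishes where $|x-x_0|=R$ or $u=\varepsilon$. It is positive over $x_0$. So its maximum is attained at an interior point with $u>\varepsilon$, $\varphi>0$. There $\nabla z=-z\nabla\eta/\eta$ and $L(\eta z)\le0$. By (20),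
$$0\ge\eta Lz+zL\eta+2\nabla\eta\cdot\nabla z\ge\frac{2z|\nabla\eta|^2}\eta+\frac{2z}{t-\varepsilon}\nabla t\cdot\nabla\eta+zL\eta-\frac{2z|\nabla\eta|^2}\eta .$$
The terms quadratic in $\nabla\eta$ cancel, and
$$\hat L\eta:=L\eta+\frac2{t-\varepsilon}\nabla t\cdot\nabla\eta\le0\quad\text{at the maximum point.}\tag{21}$$

**Step 3 (at the maximum point $z\le Z_0:=\max(2m,64m^2/R)$).** Suppose $z>Z_0$ there. Then $\nu=(t-\varepsilon)/z\le\frac mz\le\frac12$. By (7),
$$\hat Lt=\frac\alpha t+\frac{2(1-\nu^2)}{t-\varepsilon}\ge\frac3{2m}.$$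
By (8) with $p=(x_0,0)$, $L(|x-x_0|^2+t^2)=2n+2\alpha$, and $L(t^2)=2tLt+2|\nabla t|^2=2\alpha+2(1-\nu^2)$; so $L|x-x_0|^2=2(n-1+\nu^2)\le2n$. By (10), $\frac2{t-\varepsilon}\big|\nabla t\cdot\nabla|x-x_0|^2\big|\le\frac{4R\nu}{t-\varepsilon}=\frac{4R}z$. Since $\frac1{Rz}\le\frac1{64m^2}$,
$$\hat L\varphi\ge\frac3{4m^2}-\frac{2n}{R^2}-\frac4{Rz}\ge\frac1{2m^2}-\frac{2n}{R^2}.$$
Expanding $|\nabla\varphi|^2$, dropping the square of the horizontal term and using (10) on the mixed term,
$$|\nabla\varphi|^2\ge\frac{1-\nu^2}{4m^2}-\frac{2\nu}{mR}\ge\frac3{16m^2}-\frac2{Rz}\ge\frac1{8m^2}.$$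
As $g''=Kg'$ and $K\cdot\frac1{8m^2}=\frac{2n}{R^2}$,
$$\hat L\eta=g'(\varphi)\big(\hat L\varphi+K|\nabla\varphi|^2\big)\ge g'(\varphi)\frac1{2m^2}>0,$$
which contradicts (21).

**Step 4 (conclusion).** Evaluating $\eta z$ over $x_0$ and at the maximum point, $(e^{K/2}-1)(u(x_0)-\varepsilon)W(x_0)\le(e^K-1)Z_0$, that is, $(u(x_0)-\varepsilon)W(x_0)\le(e^{K/2}+1)Z_0\le2e^{K/2}Z_0$. As $\varepsilon\to0$,
$$u(x_0)W(x_0)\le2e^{8nm^2/R^2}\max(2m,64m^2/R)\le128\,m\,(1+m/R)\,e^{8nm^2/R^2}.$$

**Step 5 (Hölder continuity).** The bound increases with $m$. So for every ball $B\subset\subset\Omega$, using it with one fixed $R$ and the supremum of $u$ on a neighborhood of $B$, there is $\Lambda$ with $|D(u^2)|\le2uW\le\Lambda$ on $\{u>0\}\cap B$. Let $x,x'\in B$. If the segment $[x,x']$ lies in $\{u>0\}$, integrate. Otherwise let $y$ and $y'$ be the first and last zeros of $u$ on it; integrating on $[x,y]$ and $[y',x']$, $u^2(x)\le\Lambda|x-y|$ and $u^2(x')\le\Lambda|x'-y'|$. In both cases $|u^2(x)-u^2(x')|\le\Lambda|x-x'|$.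 Finally $|u(x)-u(x')|^2\le|u^2(x)-u^2(x')|\le\Lambda|x-x'|$. $\square$

## 14. A calibrated minimizer with exponent exactly $\frac12$ (Theorem B, part 3)

Let $n\ge2$, $\alpha>0$. We look for a rotationally symmetric surface $S=\{|x|=\rho(t)\}$ that meets height $0$ vertically, and we prove minimality by filling a region with dilates of $S$.

**Step 1 (profile).** For small $t_0$ there is $\rho\in C^2[0,t_0]\cap C^\infty(0,t_0]$ with $\rho(0)=1$, $\rho'(0)=0$,
$$\frac{\rho''}{1+\rho'^2}+\frac\alpha t\rho'-\frac{n-1}\rho=0,\qquad\rho(t)=1+\frac{n-1}{2(1+\alpha)}t^2+o(t^2).\tag{22}$$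
With $p=\rho'$ the equation says $(t^\alpha p)'=t^\alpha\big[\frac{(n-1)(1+p^2)}\rho-\frac{\alpha p^3}t\big]$, so $p$ is to be a fixed point of
$$p\mapsto t^{-\alpha}\int_0^ts^\alpha\Big[\frac{(n-1)(1+p^2)}\rho-\frac{\alpha p^3}s\Big]ds,\qquad\rho=1+\int_0^tp .$$
Consider $\{p\in C[0,t_0]:|p(t)|\le nt\}$, complete for the norm $\sup|p(t)|/t$. For small $t_0$, $|\rho-1|\le\frac n2t^2$, so the bracket is $(n-1)+O(s^2)$ and the image is at most $\frac{n-1}{1+\alpha}t(1+O(t^2))\le nt$. If $|p-\tilde p|\le ds$ for $0<s\le t_0$, then $|\rho-\tilde\rho|\le\frac d2s^2$, and the brackets differ by at most $Cds^2$, so the images differ by at most $Cdt^3$: the map is a contraction with constant $O(t_0^2)$. For the fixed point the bracket tends to $n-1$, so $p(t)/t\to\frac{n-1}{1+\alpha}$, and hence $p'(t)\to(n-1)-\frac{\alpha(n-1)}{1+\alpha}=\frac{n-1}{1+\alpha}$. So $\rho\in C^2[0,t_0]$ and (22) holds; smoothness on $(0,t_0]$ follows by repeatedly differentiating the integral equation. Decreasing $t_0$,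 we have $\rho'>0$ on $(0,t_0]$ and $\rho-t\rho'>0$ on $[0,t_0]$.

**Step 2 (foliation and calibrating field).** The map $\tau\mapsto\tau/\rho(\tau)$ has derivative $(\rho-\tau\rho')/\rho^2>0$ and maps $[0,t_0]$ onto $[0,k_0]$, $k_0=t_0/\rho(t_0)$. So $E=\{x\ne0,\ 0<t<k_0|x|\}$ is foliated by the dilates $\lambda S$, $\lambda>0$, of $S=\{|x|=\rho(t),\ 0<t<t_0\}$. Define on $E$, with $\tau$ given by $\tau/\rho(\tau)=t/|x|$,
$$N(x,t)=\frac{(-x/|x|,\ \rho'(\tau))}{\sqrt{1+\rho'(\tau)^2}},$$
a smooth unit normal field to the leaves. On $S$, $\operatorname{div}N=\operatorname{div}_SN+N\cdot D_NN=\operatorname{div}_SN$ since $|N|=1$. The tangential divergence depends only on the values on $S$, so it may be computed with the unit extension that is constant in $|x|$, namely $(-x/|x|,\rho'(t))/\sqrt{1+\rho'(t)^2}$. This gives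
$$\operatorname{div}_SN+\frac\alpha tN_{n+1}=\frac1{\sqrt{1+\rho'^2}}\Big[\frac{\rho''}{1+\rho'^2}+\frac\alpha t\rho'-\frac{n-1}\rho\Big]=0.$$
As $N$ is homogeneous of degree $0$, both terms of $\operatorname{div}N+\frac\alpha tN_{n+1}$ are homogeneous of degree $-1$, so it vanishes on every leaf, and
$$\operatorname{div}(t^\alpha N)=0\ \text{ in }E,\qquad|N_{n+1}|\le\rho'(\tau)\le n\tau\le C\,t/|x|.\tag{23}$$

**Step 3 (the function).** Let $\Omega=B_s(e_1)$, $s<\frac12$, let $h$ be given by $\rho(h)=1+s$, and choose $s$ so small that $h<t_0$ and $\Omega\times(0,2h)\subset E$. Here $h\to0$ as $s\to0$, so $2h<k_0(1-s)$ can be arranged. Set $u(x)=0$ if $|x|\le1$ and $u(x)=\rho^{-1}(|x|)$ if $|x|\ge1$; then $0\le u\le h$ on $\Omega$. The function $u^{1+\alpha}$ is bounded, continuous, radially nondecreasing, and $C^1$ off $\{|x|=1\}$; its radial derivative is integrable because it is nonnegative and $u^{1+\alpha}$ is bounded. So $u\in BV_+^{1+\alpha}(\Omega)$. The boundary of $U$ in $Q$ is contained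 in $S$, $U$ lies on the side $|x|>\rho(t)$, and the exterior normal is $N$. So $D\chi_U=-N|D\chi_U|$.

Let $A\subset\subset\Omega$ be open and $v\in BV_+^{1+\alpha}(\Omega)$ with $v=u$ a.e. off a compact $K\subset A$.

**Step 4 (we may assume $v\le h$).** Let $A'\subset\subset A$ and let $v_\varepsilon$ be the approximations of (2) for $v$. Pointwise a.e., the integrand of $\min(v_\varepsilon,h)$ is at most that of $v_\varepsilon$. By the proof of Lemma 1(a), $\min(v_\varepsilon,h)^\alpha$ and $\min(v_\varepsilon,h)^{1+\alpha}$ converge in $L^1(A')$ to the same powers of $\min(v,h)$, and $\mathcal F_{A'}$ is a supremum of functionals continuous under these convergences. With (2),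
$$\mathcal F_{A'}(\min(v,h))\le\liminf\mathcal F_{A'}(\min(v_\varepsilon,h))\le\liminf\mathcal F_{A'}(v_\varepsilon)\le\mathcal F_A(v).$$
Letting $A'\uparrow A$, $\mathcal F_A(\min(v,h))\le\mathcal F_A(v)$. Since $u\le h$, $\min(v,h)=u$ a.e. off $K$; thus $\min(v,h)\in BV^{1+\alpha}_+(\Omega)$ is again a competitor.

**Step 5 (calibration).** Let $V$ be the subgraph of $v\le h$, and $\theta\in C_c^\infty(A)$, $0\le\theta\le1$, $\theta=1$ near $K$. Let $\chi_k\in C_c^1(0,2h)$, $0\le\chi_k\le1$, vanish for $t\le\frac1k$, equal $1$ on $[\frac2k,\frac{3h}2]$, with $|\chi_k'|\le2k$ on $(\frac1k,\frac2k)$. Testing with $t^\alpha\theta\chi_kN$, by (23),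
$$-\int\theta\chi_kt^\alpha N\cdot dD\chi_V=\int_Vt^\alpha N\cdot(\chi_kD\theta,0)\,dy+\int_Vt^\alpha\theta\chi_k'N_{n+1}\,dy.$$
Since $V\subset\{t\le h\}$, only the part of $\chi_k'$ on $(\frac1k,\frac2k)$ contributes to the last integral, and by (23) and $|x|\ge\frac12$ its contribution is at most $Ck\int_{1/k}^{2/k}t^{\alpha+1}dt\to0$. As $t^\alpha|D\chi_V|$ is finite on $A\times(0,\infty)$ by Lemma 1(a), the limit is
$$-\int\theta t^\alpha N\cdot dD\chi_V=\int_Vt^\alpha N\cdot(D\theta,0)\,dy,$$
and likewise for $U$. Since $u=v$ a.e. where $D\theta\ne0$, the right sides agree. Thus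
$$\int\theta t^\alpha d|D\chi_U|=-\int\theta t^\alpha N\cdot dD\chi_U=-\int\theta t^\alpha N\cdot dD\chi_V\le\int\theta t^\alpha d|D\chi_V|.$$
Over $\operatorname{spt}(1-\theta)$, which is disjoint from $K$, the measures $|D\chi_U|$ and $|D\chi_V|$ coincide. Adding the parts with $1-\theta$, Lemma 1(c) and (a) give $\mathcal F_A(u)=P_\alpha(U;A\times(0,\infty))\le P_\alpha(V;A\times(0,\infty))\le\mathcal F_A(v)$. So $u$ is a local minimizer on $\Omega$.

**Step 6 (regularity of $u$ at $e_1$).** By (22), $u(x)^2/(|x|-1)\to\frac{2(1+\alpha)}{n-1}>0$ as $|x|\downarrow1$, while $u=0$ for $|x|\le1$. So near $e_1$, $u$ is not in $C^{0,\beta}$ for any $\beta>\frac12$, and the radial derivative of $u^2$ at $|x|=1$ is $0$ from inside and positive from outside, so $u^2\notin C^1$. $\square$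

## 15. One dimension: the first integral keeps $u$ off zero (Theorem B, part 4)

Let $n=1$ and let $I$ be a component of $\{u>0\}$. By part 1, $u$ is analytic on $I$ and solves the autonomous Euler–Lagrange equation, so by the computation of Example 2, $u^\alpha/\sqrt{1+u'^2}=c$ on $I$ with a constant $c>0$. Hence $u\ge c^{1/\alpha}$ on $I$. If an endpoint of $I$ were in $\Omega$, it would not belong to $\{u>0\}$, so $u=0$ there, while continuity gives $u\ge c^{1/\alpha}>0$ there: a contradiction. So $I$ is a component of $\Omega$. Thus on each component of $\Omega$ either $u\equiv0$ or $u>0$, and in both cases $u$ is real analytic there. $\square$
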